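\title{A simple separable C$^*$-algebra whose multiplier algebra has a character}

\begin{abstract}
We construct a simple, separable, infinite-dimensional AH-algebra $A$ whose multiplier algebra $M(A)$ has a character. The algebra is an inductive limit of Villadsen type over products of complex projective spaces. It contains orthogonal projections $p_n$ with $\sum_n p_n=1$ strictly, and a Chern class computation shows that any $n$ multipliers have an approximate common eigenvector under $p_n$; a limit of the corresponding vector states is a character. The same construction gives irreducible representations of $M(A)$ of any prescribed finite dimensions, and examples both with and without a tracial state. No example other than $\mathbb C$ has finite nuclear dimension.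
\end{abstract}

\section{Introduction}

A \emph{character} of a C$^*$-algebra $B$ is a nonzero $*$-homomorphism $B\to\mathbb C$, that is, a one-dimensional irreducible representation. A C$^*$-algebra is \emph{simple} if it is nonzero and has no closed two-sided ideals other than $0$ and itself. A character of a simple algebra is injective, so $\mathbb C$ is the only simple C$^*$-algebra with a character.

Let $A$ act faithfully and nondegenerately on a Hilbert space $\mathcal H$. The \emph{multiplier algebra} of $A$ is
\[
M(A)=\{a\in B(\mathcal H): aA\subset A \text{ and } Aa\subset A\}.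
\]
It does not depend on the representation, it is unital, and it contains $A$ as an ideal. It equals $A$ when $A$ is unital; moreover $M(C_0(X))=C_b(X)$, $M(\mathcal K(\ell^2))=B(\ell^2)$, and $M(\bigoplus_nA_n)=\prod_nA_n$ for unital $A_n$.

A character $\chi$ of $A$ extends to $M(A)$: fix $a_0\in A$ with $\chi(a_0)=1$ and send $a$ to $\chi(aa_0)$. So if $M(A)$ has no characters, then $A$ has none. The converse fails, as two known examples show.
\begin{itemize}
\item Robert and R\o rdam \cite{RR}: there are simple, unital, separable C$^*$-algebras $A_1,A_2,\dots$, none isomorphic to $\mathbb C$, such that $\prod_nA_n$ has a character. Then $\bigoplus_nA_n$ is separable and has no characters, but its multiplier algebra $\prod_nA_n$ has one.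
\item Sakai \cite{Sakai} and Pedersen \cite{Pedersen}: let $\mathcal N$ be a II$_1$ factor, $\rho$ a pure state of $\mathcal N$, and $A=\{a\in\mathcal N:\rho(a^*a)=\rho(aa^*)=0\}$. Then $A$ is simple and nonseparable, and $M(A)/A\cong\mathbb C$, so $M(A)$ has a character.
\end{itemize}
The first example is separable but not simple, the second simple but not separable. This leads to the question posed in \cite{Slides}:
\begin{quote}
Is there a simple, separable C$^*$-algebra $A\not\cong\mathbb C$ such that $M(A)$ has a character?
\end{quote}
The restriction of such a character to $A$ is not a character, so it is zero: we are asking for a one-dimensional representation ``at infinity'', of the quotient $M(A)/A$.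

The simplest cases suggest the answer no. If $A$ is unital, then $M(A)=A$ has no character. If $A=\mathcal K(\ell^2)$, then $M(A)$ contains isometries $s_1,s_2$ with orthogonal ranges, and a character would satisfy both $|\chi(s_1)|=|\chi(s_2)|=1$ and $\overline{\chi(s_1)}\chi(s_2)=\chi(s_1^*s_2)=0$. In general, a character of $M(A)$ restricts to a character of every C$^*$-subalgebra that contains the unit, so a single unital copy of a simple algebra other than $\mathbb C$, such as $M_2$, rules out all characters; and one expects to find room for such a copy in an algebra as large as $M(A)$. Proposition~\ref{prop:C} confirms this expectation under regularity assumptions. In general it is wrong.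

\begin{theorem}\label{thm:A}
There is a simple, separable C$^*$-algebra $A\not\cong\mathbb C$ such that $M(A)$ has a character.
\end{theorem}

The example belongs to a family that can be described quite precisely. An \emph{AH-algebra} is an inductive limit of a sequence of finite direct sums of algebras $P\,C(X,M_N)\,P$, where $X$ is compact metrizable and $P$ is a projection in $C(X,M_N)$; such algebras are nuclear. An ultrafilter on $\mathbb N$ is \emph{free} if it contains no finite set. The strict topology is recalled in Section~\ref{sec:mult}.

\begin{theorem}\label{thm:B}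
Let $(d_n)_{n\ge1}$ be any sequence of positive integers. There are a simple, separable, infinite-dimensional AH-algebra $A$, mutually orthogonal projections $p_n\in A$ with $\sum_np_n=1$ strictly in $M(A)$, and unital $*$-homomorphisms $\iota_n\colon M_{d_n}\to p_nAp_n$ such that the following hold.
\begin{enumerate}
\item[(i)] If $\omega$ is a free ultrafilter on $\mathbb N$ and $S:=\{n:d_n=d\}\in\omega$, then there is a surjective $*$-homomorphism $\Phi_\omega\colon M(A)\to M_d$ with $\Phi_\omega(A)=0$, with $\Phi_\omega\big(\sum_{n\in S}\iota_n(z)\big)=z$ for $z\in M_d$, and with $\Phi_\omega\big(\sum_{n\in T}p_n\big)=1$ if $T\in\omega$ and $=0$ if $T\notin\omega$.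
\item[(ii)] For each $d$ that occurs infinitely often in $(d_n)$, the algebra $M(A)$ has exactly $2^{2^{\aleph_0}}$ unitary equivalence classes of $d$-dimensional irreducible representations. In particular, with $d_n=1$ for all $n$, $M(A)$ has exactly $2^{2^{\aleph_0}}$ characters, and with a suitable $(d_n)$, $M(A)$ has irreducible representations of every finite dimension.
\item[(iii)] $A$ has a tracial state if and only if $\sum_nd_n2^{-n}<\infty$. Both cases occur for algebras $A$ as in Theorem~\ref{thm:A}.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is part (i) with $d_n=1$ for all $n$ and any free ultrafilter. A reader interested only in Theorem~\ref{thm:A} may put $d_n=d=1$ throughout.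

\begin{proposition}\label{prop:C}
Let $A$ be a C$^*$-algebra such that $A\cong A\otimes\mathcal Z$, where $\mathcal Z$ is the Jiang--Su algebra, or such that $M_k(A)$ is stable for some $k\ge1$. Then $M(A)$ has no nonzero finite-dimensional representation. Consequently, if $A$ is simple and separable with finite nuclear dimension and $M(A)$ has a character, then $A\cong\mathbb C$.
\end{proposition}

Section~\ref{sec:mult} shows what a character of $M(A)$ forces on $A$ and reduces its construction to a search for common eigenvectors. Section~\ref{sec:model} shows on projective spaces how topology produces them. The algebra is built in Section~\ref{sec:construction}, and the key lemma on common invariant subspaces is proved in Section~\ref{sec:key}. Sections~\ref{sec:reps} and~\ref{sec:traces} prove Theorem~\ref{thm:B}, and Section~\ref{sec:regular} proves Proposition~\ref{prop:C}.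

\section{Multipliers and characters}\label{sec:mult}

\subsection{Strict sums}
A sequence $(c_i)$ in $M(A)$ converges \emph{strictly} to $c$ if $\|(c_i-c)a\|\to0$ and $\|a(c_i-c)\|\to0$ for all $a\in A$. A bounded sequence $(c_i)$ such that $(c_ia)$ and $(ac_i)$ are Cauchy for all $a\in A$ converges strictly to an element of $M(A)$. The involution is strictly continuous, and multiplication is strictly continuous on bounded sets.

In this subsection and the next, $A$ has an approximate unit of projections $e_1\le e_2\le\cdots$. Put $e_0=0$ and $p_n=e_n-e_{n-1}$. The $p_n$ are mutually orthogonal projections, and we think of multipliers as infinite matrices with respect to them.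

\begin{lemma}\label{lem:strict}
Fix $j\ge0$ and let $z_k\in p_kAp_{k+j}$ with $C:=\sup_k\|z_k\|<\infty$. Then $\sum_kz_k$ converges strictly in $M(A)$. For $j=0$, the map $(z_k)\mapsto\sum_kz_k$ is a unital $*$-homomorphism $\prod_kp_kAp_k\to M(A)$, and $\big(\sum_kz_k\big)p_n=z_n$.
\end{lemma}

\begin{proof}
Let $N<N'$ and $z=\sum_{N<k\le N'}z_k$. Since $z_k^*z_l=z_k^*p_kp_lz_l=0$ for $k\ne l$, the element $z^*z=\sum_{N<k\le N'}z_k^*z_k$ is a sum of elements of the orthogonal corners $p_{k+j}Ap_{k+j}$, so $\|z\|\le C$. Also $z=z(1-e_N)=(1-e_N)z$. Hence $\|za\|\le C\|(1-e_N)a\|$ and $\|az\|\le C\|a(1-e_N)\|$ for $a\in A$, and both bounds tend to $0$ as $N\to\infty$. For $j=0$ the algebraic statements hold for partial sums and pass to strict limits, and $\sum_{k\le N}p_k=e_N\to1$ strictly.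
\end{proof}

For $T\subset\mathbb N$ write $P_T=\sum_{n\in T}p_n$. These are projections with $P_{\mathbb N}=1$, $P_TP_{T'}=P_{T\cap T'}$ and $P_T+P_{\mathbb N\setminus T}=1$.

\subsection{What a character forces}\label{subsec:forces}
Suppose that $A$ is simple and separable, $A\not\cong\mathbb C$, and that $\chi$ is a character of $M(A)$. Three observations guide the construction.

First, $\chi(P_T)\in\{0,1\}$, and the relations above show that $\{T:\chi(P_T)=1\}$ is an ultrafilter. It is free, since $P_T\in A$ for finite $T$. This is how ultrafilters enter Theorem~\ref{thm:B}.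

Second, by Lemma~\ref{lem:strict}, $\chi$ restricts to a character of $\prod_np_nAp_n$. Each nonzero corner $pAp$ is unital, separable and simple: if $J\ne0$ is a closed ideal of $pAp$, then $AJA$ spans a dense subspace of $A$, so $pAJAp=(pAp)J(pAp)\subset J$ spans a dense subspace of $pAp$. In our example the corners are infinite-dimensional, so the diagonal multipliers already exhibit the phenomenon of \cite{RR}. What simplicity of $A$ adds is an abundance of off-diagonal multipliers.

Third, off-diagonal multipliers can destroy all characters. For projections $P,Q\in M(A)$ write $P\precsim Q$ if there is $v\in M(A)$ with $v^*v=P$ and $vv^*\le Q$. Then $\chi(P)=|\chi(v)|^2=\chi(vv^*)\le\chi(Q)$. If moreover $PQ=0$, then $\chi(P)\chi(Q)=0$, and so $\chi(P)=0$.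

\begin{example}\label{ex:comparison}
Suppose that $p_{n+1}\precsim p_n$ for all $n$, say $v_n^*v_n=p_{n+1}$ and $v_nv_n^*\le p_n$. Then $v_n\in p_nAp_{n+1}$, and Lemma~\ref{lem:strict} with $j=1$ gives multipliers $\sum_{n\text{ odd}}v_n$ and $\sum_{n\text{ even}}v_n$. They show that $P_{\{2,4,\dots\}}\precsim P_{\{1,3,\dots\}}$ and $P_{\{3,5,\dots\}}\precsim P_{\{2,4,\dots\}}$. Hence $\chi$ vanishes on $P_{\{2,4,\dots\}}$ and on $P_{\{3,5,\dots\}}$. It also vanishes on $p_1\in A$, so $\chi(1)=0$, a contradiction.
\end{example}

In our example with $d_n=1$, the rank of $p_{n+1}$ is everywhere half the rank of $p_n$. If projections were compared by their ranks, there would be no character. So the comparison of projections must fail, and it must fail at all scales $n$. Vector bundles with nonzero characteristic classes are the natural source of such failure.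

\subsection{Characters as limits}\label{subsec:ucp}
Let $B$ be a unital C$^*$-algebra. A linear map $\varphi\colon B\to M_d$ is \emph{ucp} if it is unital and completely positive, that is, all the maps $\mathrm{id}_{M_k}\otimes\varphi$ are positive. A ucp map is contractive and $*$-preserving. For $d=1$, ucp maps are the same as states, and the theorems of Stinespring and Arveson used below reduce to the GNS construction and the Hahn--Banach extension of states.

\begin{lemma}\label{lem:ucp}
Let $B$ be a unital C$^*$-algebra and $d\ge1$.
\begin{enumerate}
\item[(a)] If $\varphi\colon B\to M_d$ is ucp and $p\in B$ is a projection with $\varphi(p)=1$, then $\varphi(b)=\varphi(bp)=\varphi(pb)$ for all $b\in B$.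
\item[(b)] If $\varphi\colon B\to M_d$ is ucp and $\varphi(a^*a)=\varphi(a)^*\varphi(a)$ for all $a\in B$, then $\varphi$ is a $*$-homomorphism.
\item[(c)] If $C\subset B$ is a C$^*$-subalgebra with a unit $e$, possibly $e\ne1$, then every ucp map $C\to M_d$ extends to a ucp map $B\to M_d$.
\item[(d)] The set of ucp maps $B\to M_d$ is compact in the topology of pointwise convergence.
\end{enumerate}
\end{lemma}

\begin{proof}
By Stinespring's theorem, $\varphi=U^*\pi(\cdot)U$ for a unital representation $\pi$ of $B$ on a Hilbert space $\mathcal H$ and an isometry $U\colon\mathbb C^d\to\mathcal H$.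

(a) From $U^*\pi(1-p)U=0$ we get $\pi(1-p)U=0$, that is, $\pi(p)U=U$ and $U^*\pi(p)=U^*$.

(b) This is a case of Choi's multiplicative domain theorem. We have
\[
0=\varphi(a^*a)-\varphi(a)^*\varphi(a)=U^*\pi(a)^*(1-UU^*)\pi(a)U,
\]
so $\pi(a)U=UU^*\pi(a)U=U\varphi(a)$. Therefore $\varphi(ba)=U^*\pi(b)\pi(a)U=\varphi(b)\varphi(a)$.

(c) The inclusion $C\subset eBe$ is unital, so Arveson's extension theorem gives a ucp extension $\varphi'\colon eBe\to M_d$. Put $\varphi(b)=\varphi'(ebe)$.

(d) The ucp maps form a closed subset of $\prod_{b\in B}\{z\in M_d:\|z\|\le\|b\|\}$, which is compact by Tychonoff's theorem.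
\end{proof}

By (b) and (d), $M(A)$ has a character as soon as, for every finite set $F\subset M(A)$ and every $\varepsilon>0$, some state $\varphi$ satisfies $\big|\varphi(a^*a)-|\varphi(a)|^2\big|\le\varepsilon$ for $a\in F$. The elements of $F$ are arbitrary multipliers, over which we have no direct control. Part (a) gives a way around this: if $\varphi(p_n)=1$, then $\varphi$ does not distinguish $a$ from $ap_n$, and $ap_n$ lies in $A$. If $A$ is the limit of algebras $B_m$ of sections of $\operatorname{End}E_m$, for vector bundles $E_m$ over spaces $X_m$, then $ap_n$ is close to a section $b_a\in B_m$ for some $m$. A point $x\in X_m$ and a unit vector $\xi\in E_m(x)$ give the state $\varphi(b)=\langle b(x)\xi,\xi\rangle$, for which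
\[
\varphi(b^*b)-|\varphi(b)|^2=\|b(x)\xi\|^2-|\langle b(x)\xi,\xi\rangle|^2=\operatorname{dist}\big(b(x)\xi,\mathbb C\xi\big)^2 .
\]
So we need a point $x$ at which the matrices $b_a(x)$, $a\in F$, have a common eigenvector in the range of $p_n(x)$. There are two difficulties. The number of sections is unbounded; we answer this by letting $n$ grow with $|F|$. And the stage $m$ cannot be bounded in terms of $n$, so the common eigenvector has to exist at \emph{every} stage $m\ge n$, although the rank of $E_m$ tends to infinity.

\section{Common eigenvectors from topology}\label{sec:model}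

For a Hermitian vector bundle $E$ over a compact space $X$, let $\Gamma(X,\operatorname{End}E)$ be the C$^*$-algebra of continuous sections $x\mapsto b(x)\in\operatorname{End}E(x)$ with the supremum norm. For a subbundle $K\subset E$, let $E\ominus K$ be its orthogonal complement and $Q$ the projection onto $K$. The subspace $K(x)$ is invariant under $b(x)$ exactly when the section $(1-Q)bQ$ of $\operatorname{Hom}(K,E\ominus K)$ vanishes at $x$. Thus:
\begin{equation}\label{eq:principle}
\begin{gathered}
\text{if every section of }\operatorname{Hom}(K,E\ominus K)^{\oplus n}\text{ has a zero, then any $n$ sections}\\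
\text{of $\operatorname{End}E$ leave $K(x)$ invariant for some }x\in X.
\end{gathered}
\end{equation}
The \emph{tautological} line bundle $L$ over $\mathbb{CP}^D$ is the subbundle of the trivial bundle $\mathbb C^{D+1}$ whose fiber over a line is that line.

\begin{example}\label{ex:BU}
Let $X=\mathbb{CP}^D$, $E=L\oplus\mathbb C^s$, $K=L$, and let $b_1,\dots,b_n$ be sections of $\operatorname{End}E$. For a unit vector $v\in S^{2D+1}\subset\mathbb C^{D+1}$ spanning the line $[v]$, put
\[
g(v)=\big((1-Q)\,b_i([v])\,v\big)_{i=1}^n\in\mathbb C^{ns}.
\]
Then $g$ is continuous, $g(\lambda v)=\lambda g(v)$ for $|\lambda|=1$, and $g(v)=0$ exactly when $v$ is a common eigenvector of the matrices $b_i([v])$.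

In the smallest case $D=n=s=1$, suppose that $g\colon S^3\to\mathbb C$ has no zero. The loop $\lambda\mapsto\lambda v$ contracts in $S^3$, so its image $\lambda\mapsto\lambda g(v)$ contracts in $\mathbb C\setminus\{0\}$; but this loop has winding number $1$. Hence every section of $\operatorname{End}(L\oplus\mathbb C)$ over $\mathbb{CP}^1$ has an eigenvector in $L$ at some point. In general, $g$ is an odd map $S^{2D+1}\to\mathbb R^{2ns}$, and by the Borsuk--Ulam theorem it has a zero if $ns\le D$.

The bound is sharp. If $ns\ge D+1$, choose linear maps $\beta_i\colon\mathbb C^{D+1}\to\mathbb C^s$ such that $(\beta_1,\dots,\beta_n)\colon\mathbb C^{D+1}\to\mathbb C^{ns}$ is injective, and let $b_i(x)(v,u)=(0,\beta_iv)$. Then $g$ has no zero.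
\end{example}

So one projective space of large dimension handles $n$ sections, as long as the rank of the complement is fixed. It does not survive the addition of trivial summands, and in an inductive limit the complement keeps growing. To see how to add summands at no cost, we pass to Chern classes. A complex vector bundle $W$ of rank $s$ over a finite CW complex $X$ has a top Chern class (Euler class) $c_{\rm top}(W)=c_s(W)\in H^{2s}(X;\mathbb Z)$. We use the following standard facts.
\begin{enumerate}
\item[(C1)] Chern classes are natural under pullback, $c_{\rm top}(W\oplus W')=c_{\rm top}(W)\,c_{\rm top}(W')$, and $c_1$ of a trivial line bundle is $0$.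
\item[(C2)] For line bundles $L,L'$, one has $c_1(\operatorname{Hom}(L,L'))=c_1(L^*\otimes L')=c_1(L')-c_1(L)$.
\item[(C3)] $H^*(\mathbb{CP}^D;\mathbb Z)=\mathbb Z[y]/(y^{D+1})$ with $y=c_1(L)$ for the tautological bundle $L$. By the K\"unneth theorem, the cohomology ring of a finite product of projective spaces is the tensor product of these rings.
\end{enumerate}
A section of $W$ without zeros spans a trivial line subbundle, which has a complement, so (C1) gives $c_{\rm top}(W)=0$. Hence:
\begin{equation}\label{eq:zero}
\text{if }c_{\rm top}(W)\ne0,\text{ then every section of $W$ has a zero.}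
\end{equation}
In Example~\ref{ex:BU} the relevant class is $(-y)^{ns}$, which is nonzero exactly when $ns\le D$.

\begin{example}\label{ex:twist}
Let $X=\mathbb{CP}^1\times\mathbb{CP}^1$, let $L,L'$ be the tautological bundles of the two factors pulled back to $X$, and let $y,w$ be their first Chern classes, so that $H^*(X;\mathbb Z)=\mathbb Z[y,w]/(y^2,w^2)$. We enlarge $L\oplus\mathbb C$ by one more line bundle, keeping $K=L$ and $n=1$.
\begin{itemize}
\item $E=L\oplus\mathbb C\oplus\mathbb C$. The class is $(-y)^2=0$, and the inclusion $L\subset\mathbb C^2$ defines a section of $\operatorname{End}E$ that leaves $L(x)$ invariant nowhere.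
\item $E=L\oplus\mathbb C\oplus L$. The class is $(-y)(y-y)=0$, and the identity map from the first copy of $L$ to the second leaves the first copy invariant nowhere.
\item $E=L\oplus\mathbb C\oplus L'$. The class is $(-y)(w-y)=-yw+y^2=-yw\ne0$, so every section of $\operatorname{End}E$ leaves $L(x)$ invariant for some $x$.
\end{itemize}
\end{example}

A summand that is twisted by the tautological bundle of a \emph{new} projective space contributes a factor $w-y$, and its term $w$ costs no power of $y$. This is the rule of the construction: every summand added to the bundle comes with a projective space of its own.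

\section{The algebra}\label{sec:construction}

Fix positive integers $d_1,d_2,\dots$. Put
\[
r_0=0,\qquad r_n=2r_{n-1}+d_n,\qquad D_n=n\cdot\max_{j\le n}d_j\cdot r_n .
\]
The number $r_n$ will be the rank of the $n$th bundle; the choice of $D_n$ is dictated by Lemma~\ref{lem:key}.

\subsection*{Spaces}
Let $Y_n=\mathbb{CP}^{D_n}\times\mathbb{CP}^{D_n}$ and $X_n=Y_1\times\dots\times Y_n$, with coordinate projections $\pi_{m,n}\colon X_m\to X_n$ for $m\ge n$. Let $L_k$ and $L_k'$ be the tautological bundles of the first and second factor of $Y_k$, pulled back to any $X_m$ with $m\ge k$, and let $y_k=c_1(L_k)$, $w_k=c_1(L_k')$. By (C3),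
\begin{equation}\label{eq:cohomology}
H^*(X_m;\mathbb Z)=\mathbb Z[y_1,w_1,\dots,y_m,w_m]\big/\big(y_k^{D_k+1},\,w_k^{D_k+1}:k\le m\big).
\end{equation}
Call a monomial \emph{admissible} if the exponents of $y_k$ and $w_k$ are at most $D_k$ for each $k$. The admissible monomials form a $\mathbb Z$-basis of \eqref{eq:cohomology}, and the other monomials are zero. So a polynomial represents a nonzero class as soon as one admissible monomial has a nonzero coefficient in it.

\subsection*{Points}
Choose $t_m\in X_m$ such that, for every $n$, the set $\{\pi_{m,n}(t_m):m\ge n\}$ is dense in $X_n$. To do so, let $(x_{n,i})_{i\ge1}$ be a dense sequence in $X_n$. Every $m\ge1$ is uniquely $m=2^{n-1}(2i-1)$ with $n,i\ge1$, and then $n\le2^{n-1}\le m$; let $t_m$ be any point with $\pi_{m,n}(t_m)=x_{n,i}$.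

\subsection*{Bundles and algebras}
Let $H_n=\mathbb C^{d_n}$. Let $E_1=H_1\otimes L_1$ over $X_1$, and inductively
\[
E_{n+1}=\pi_{n+1,n}^*E_n\ \oplus\ \big(E_n(t_n)\otimes L'_{n+1}\big)\ \oplus\ \big(H_{n+1}\otimes L_{n+1}\big)\quad\text{over }X_{n+1},
\]
where the fiber $E_n(t_n)$ is regarded as a fixed Hilbert space. Then $E_n$ is a Hermitian bundle of rank $r_n$, and by induction
\begin{equation}\label{eq:decomp}
E_m\cong\bigoplus_{k=1}^m\Big(L_k^{\oplus d_k}\oplus (L'_k)^{\oplus r_{k-1}}\Big).
\end{equation}
Let $B_n=\Gamma(X_n,\operatorname{End}E_n)$, with unit $e_n$. Since $E_n$ is a subbundle of a trivial bundle $\mathbb C^N$, we have $B_n\cong P\,C(X_n,M_N)\,P$, where $P$ is the projection onto $E_n$. Define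
\[
\psi_n\colon B_n\to B_{n+1},\qquad \psi_n(f)(x,x')=f(x)\oplus\big(f(t_n)\otimes1\big)\oplus0\qquad(x\in X_n,\ x'\in Y_{n+1}).
\]
Each summand has its task. The first keeps the old bundle and makes $\psi_n$ injective. The second is a point evaluation; it spreads the value of $f$ at $t_n$ over all of $X_{n+1}$ and will make the limit simple. The third is new; it makes $\psi_n$ nonunital and carries the next projection $p_{n+1}$. The second and third summands are twisted according to the rule of Section~\ref{sec:model}. (As $r_0=0$, the bundle $L_1'$ does not occur; it only keeps the notation uniform.)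

Let $A=\varinjlim(B_n,\psi_n)$, a separable AH-algebra. We regard $B_1\subset B_2\subset\dots\subset A$ and write $\psi_{n,m}\colon B_n\to B_m$ for the inclusion when we want to evaluate at points of $X_m$. From the first summands we obtain, for $n\le m$ and $f\in B_n$:
\begin{equation}\label{eq:summand}
\pi_{m,n}^*E_n\subset E_m\text{ reduces }\psi_{n,m}(f),\text{ which acts on it as } f\circ\pi_{m,n}.
\end{equation}

\subsection*{Projections}
We have $e_1\le e_2\le\cdots$ and $e_mb=be_m=b$ for $b\in B_n$, $m\ge n$, so $(e_n)$ is an approximate unit of $A$, and Lemma~\ref{lem:strict} applies with $p_n=e_n-e_{n-1}$. In $B_n$, the element $p_n$ is the projection onto the summand $H_n\otimes L_n$ of $E_n$. Define $\iota_n\colon M_{d_n}=B(H_n)\to p_nB_np_n$ by letting $\iota_n(z)$ be $z\otimes1$ on $H_n\otimes L_n$ and $0$ on its complement; this is a unital $*$-homomorphism. Since $\operatorname{End}L_n$ is trivial, $p_nB_np_n\cong C(X_n,M_{d_n})$, so $p_nAp_n$ and $A$ are infinite-dimensional.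

\begin{proposition}\label{prop:simple}
The algebra $A$ is simple.
\end{proposition}

\begin{proof}
We first note that an element $g\in B_k$ with $g(x)\ne0$ for all $x\in X_k$ generates $B_k$ as an ideal. Indeed, let $J$ be the ideal generated by $g$. For each $x$, the set $\{h(x):h\in J\}$ is a nonzero ideal of the matrix algebra $\operatorname{End}E_k(x)$, so there is $h_x\in J$ with $h_x(x)=1$, and $h_x^*h_x$ is positive definite near $x$. By compactness, a finite sum of such elements is positive definite everywhere, hence invertible in $B_k$.

Let $I\ne0$ be a closed ideal of $A$. If $I\cap B_n=0$ for all $n$, then the quotient map $A\to A/I$ is injective, hence isometric, on each $B_n$, and so it is isometric on $A$, which forces $I=0$. So there are $n$ and $0\ne f\in I\cap B_n$. By the choice of the points there is $m\ge n$ with $f(\pi_{m,n}(t_m))\ne0$, and then $\psi_{n,m}(f)(t_m)\ne0$ by \eqref{eq:summand}. At every point of $X_{m+1}$, the operator $\psi_{n,m+1}(f)$ has the summand $\psi_{n,m}(f)(t_m)\otimes1\ne0$. By \eqref{eq:summand} again, $\psi_{n,k}(f)$ vanishes nowhere on $X_k$ for each $k\ge m+1$. Hence $B_k\subset I$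 for all $k\ge m+1$, and $I=A$.
\end{proof}

\section{Common invariant subspaces}\label{sec:key}

For $n\le m$ let
\[
K_{n,m}=\pi_{m,n}^*(H_n\otimes L_n)\subset\pi_{m,n}^*E_n\subset E_m ,
\]
with fiber $K_{n,m}(x)=H_n\otimes L_n(x)$. The range of $\psi_{n,m}(p_n)$ is larger than $K_{n,m}$ when $m>n$; the subbundle $K_{n,m}$ is the part that has not gone through a point evaluation. By \eqref{eq:summand},
\begin{equation}\label{eq:onK}
\psi_{n,m}(p_n)\text{ acts on $K_{n,m}$ as }1,\qquad\psi_{n,m}(\iota_n(z))\text{ acts on $K_{n,m}$ as }z\otimes1 .
\end{equation}
In \eqref{eq:decomp}, $K_{n,m}$ is the summand $L_n^{\oplus d_n}$, and $E_m\ominus K_{n,m}$ is the sum of all the others.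

\begin{lemma}\label{lem:key}
Let $n\le m$ and $b_1,\dots,b_n\in B_m$. There is $x\in X_m$ such that $b_i(x)K_{n,m}(x)\subset K_{n,m}(x)$ for $i=1,\dots,n$.
\end{lemma}

\begin{proof}
Put $K=K_{n,m}$ and $W=\operatorname{Hom}(K,E_m\ominus K)^{\oplus n}$. If $m=1$, then $K=E_1$ and there is nothing to prove. Otherwise $W$ has positive rank, and by \eqref{eq:principle} and \eqref{eq:zero} it suffices to show that $c_{\rm top}(W)\ne0$.

By \eqref{eq:decomp}, $W$ is the direct sum of $nd_nr_{k-1}$ copies of $\operatorname{Hom}(L_n,L_k')$ for $1\le k\le m$ and $nd_nd_k$ copies of $\operatorname{Hom}(L_n,L_k)$ for $1\le k\le m$, $k\ne n$. By (C1) and (C2), $c_{\rm top}(W)$ is represented by the polynomial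
\begin{equation}\label{eq:ctop}
\underbrace{\prod_{k\le n}(w_k-y_n)^{nd_nr_{k-1}}\prod_{k<n}(y_k-y_n)^{nd_nd_k}}_{\text{old summands}}\ \cdot\ \underbrace{\prod_{n<k\le m}(w_k-y_n)^{nd_nr_{k-1}}(y_k-y_n)^{nd_nd_k}}_{\text{new summands}} .
\end{equation}
The old summands come from the complement of $H_n\otimes L_n$ in $E_n$, which has rank $r_n-d_n$; so their total degree in the variables is $s=nd_n(r_n-d_n)$, which does not depend on $m$. We let $y_n$ pay for the old summands, as in Example~\ref{ex:BU}, and let each new summand pay for itself, as in Example~\ref{ex:twist}. That is, we consider the monomial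
\[
\mu=y_n^{\,s}\prod_{n<k\le m}w_k^{\,nd_nr_{k-1}}\,y_k^{\,nd_nd_k}.
\]

\emph{The coefficient of $\mu$.} Every variable other than $y_n$ occurs in only one of the powers in \eqref{eq:ctop}. For $k>n$, the exponents of $w_k$ and $y_k$ in $\mu$ are the full exponents of these powers, so each of these powers must contribute its leading term $w_k^{nd_nr_{k-1}}$ or $y_k^{nd_nd_k}$. The variables $w_k$ ($k\le n$) and $y_k$ ($k<n$) do not occur in $\mu$, so the corresponding powers must contribute the full power of $-y_n$. Thus $\mu$ arises in exactly one way, with coefficient $(-1)^s$.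

\emph{The monomial $\mu$ is admissible.} We have $s\le nd_nr_n\le D_n$. For $k>n$ we have $n\le k$, $d_n\le\max_{j\le k}d_j$, and $r_{k-1},d_k\le r_k$, so $nd_nr_{k-1}$ and $nd_nd_k$ are at most $D_k$.

Hence $c_{\rm top}(W)\ne0$ in \eqref{eq:cohomology}.
\end{proof}

\begin{remark}\label{rem:roles}
The proof shows what each feature of the construction is for. The dimension $D_k$ serves twice: for $y_k$ it must cover the old summands of the pair $(k,m)$, and for $y_k$ and $w_k$ it must cover the new summands of the pairs $(n,m)$ with $n<k$. The twists are needed. If the point evaluations were placed on trivial bundles, then for large $m$ the complement of $K_{n,m}$ would contain a trivial bundle of rank at least $d_n(D_n+1)$; the bundle $K_{n,m}$ embeds into it, and the lemma would fail for a single section. If $L_k'$ were replaced by $L_k$, then for $k\ge2$ and $d_k=1$ the complement of $K_{k,k}$ would contain a copy of $K_{k,k}$, with the same effect.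
\end{remark}

\section{Finite-dimensional representations of $M(A)$}\label{sec:reps}

We now carry out the plan of Section~\ref{subsec:ucp}. For $d_n=1$ the space $K_{n,m}(x)$ is a line, and Lemma~\ref{lem:key} provides a common eigenvector. For general $d_n$, compression to the common invariant subspace replaces the vector state.

\begin{proposition}\label{prop:almost}
Let $n\ge1$, $d=d_n$, $\varepsilon>0$, and let $F\subset M(A)$ have at most $n$ elements. There is a ucp map $\varphi\colon M(A)\to M_d$ such that $\varphi(p_n)=1$, $\varphi(\iota_n(z))=z$ for $z\in M_d$, and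
\[
\|\varphi(a^*a)-\varphi(a)^*\varphi(a)\|\le\varepsilon\qquad(a\in F).
\]
\end{proposition}

\begin{proof}
Write $p=p_n$ and choose $\delta>0$ with $2\delta(2\|a\|+\delta)\le\varepsilon$ for $a\in F$. Since $ap\in A$, there are $m\ge n$ and $b_a\in B_m$ with $\|ap-b_a\|\le\delta$ for all $a\in F$. By Lemma~\ref{lem:key}, with the list completed by zeros, there is $x\in X_m$ such that $K_{n,m}(x)$ is invariant under all $b_a(x)$. Fix a unit vector $\eta\in L_n(x)$. Then
\[
V\colon\mathbb C^d=H_n\to E_m(x),\qquad Vv=v\otimes\eta,
\]
is an isometry with range $K_{n,m}(x)$. The ucp map $B_m\to M_d$, $b\mapsto V^*b(x)V$, extends to a ucp map $\varphi$ on $M(A)$ by Lemma~\ref{lem:ucp}(c). By \eqref{eq:onK}, $\varphi(p)=V^*V=1$ and $\varphi(\iota_n(z))=V^*(z\otimes1)V=z$.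

Let $a\in F$, $b=b_a$ and $\lambda=\varphi(b)=V^*b(x)V$. Invariance means $b(x)V=VV^*b(x)V=V\lambda$, and therefore
\[
\varphi(b^*b)=(b(x)V)^*(b(x)V)=\lambda^*V^*V\lambda=\lambda^*\lambda .
\]
By Lemma~\ref{lem:ucp}(a), $\varphi(a)=\varphi(ap)$ and $\varphi(a^*a)=\varphi\big((ap)^*(ap)\big)$. For elements $u,u'$ of a C$^*$-algebra with $\|u\|\le\|a\|$ and $\|u-u'\|\le\delta$,
\[
\|u^*u-u'^*u'\|\le\|u^*\|\,\|u-u'\|+\|u^*-u'^*\|\,\|u'\|\le\delta(2\|a\|+\delta).
\]
Apply this to $u=ap$, $u'=b$, and to $u=\varphi(ap)$, $u'=\lambda$. Since $\varphi$ is contractive, we get $\|\varphi(a^*a)-\lambda^*\lambda\|\le\delta(2\|a\|+\delta)$ and $\|\varphi(a)^*\varphi(a)-\lambda^*\lambda\|\le\delta(2\|a\|+\delta)$. The sum is at most $\varepsilon$.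
\end{proof}

\begin{remark}
The proposition shows that the obstruction of Example~\ref{ex:comparison} is absent in a strong form: $p_n\not\precsim1-p_n$ in $M(A)$ for every $n$. For if $v^*v=p_n$ and $vv^*\le1-p_n$, then $p_nv=0$, so for $F=\{v\}$ and $\varepsilon<1$ the map $\varphi$ would satisfy $\varphi(v)=\varphi(p_nv)=0$ and $\varphi(v^*v)=1$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i) and Theorem~\ref{thm:A}]
The algebra $A$, the projections $p_n$ and the maps $\iota_n$ of Section~\ref{sec:construction} have the properties listed in the first sentence of Theorem~\ref{thm:B}. Let $\omega$ be a free ultrafilter with $S=\{n:d_n=d\}\in\omega$, and put $\iota_S(z)=\sum_{k\in S}\iota_k(z)$ for $z\in M_d$, a strict sum by Lemma~\ref{lem:strict}. For a finite set $F\subset M(A)$, $\varepsilon>0$ and $T\in\omega$, let $\mathcal C(F,\varepsilon,T)$ be the set of ucp maps $\varphi\colon M(A)\to M_d$ with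
\[
\|\varphi(a^*a)-\varphi(a)^*\varphi(a)\|\le\varepsilon\ \ (a\in F),\qquad\varphi(\iota_S(z))=z\ \ (z\in M_d),\qquad\varphi(P_T)=1 .
\]
These sets are closed in the compact space of Lemma~\ref{lem:ucp}(d).

They are nonempty. The set $T\cap S$ belongs to $\omega$, and it is infinite because $\omega$ is free; so it contains some $n\ge|F|$. Let $\varphi$ be as in Proposition~\ref{prop:almost}. By Lemma~\ref{lem:ucp}(a) and Lemma~\ref{lem:strict},
\[
\varphi(\iota_S(z))=\varphi(\iota_S(z)p_n)=\varphi(\iota_n(z))=z,\qquad\varphi(P_T)=\varphi(P_Tp_n)=\varphi(p_n)=1 .
\]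

They have the finite intersection property. If $\varphi(P_{T\cap T'})=1$, then $P_{T\cap T'}\le P_T\le1$ gives $\varphi(P_T)=1$, and likewise $\varphi(P_{T'})=1$. Hence
\[
\mathcal C\big(F\cup F',\min(\varepsilon,\varepsilon'),T\cap T'\big)\subset\mathcal C(F,\varepsilon,T)\cap\mathcal C(F',\varepsilon',T').
\]

By compactness there is a map $\Phi_\omega$ in all the sets $\mathcal C(F,\varepsilon,T)$. It satisfies $\Phi_\omega(a^*a)=\Phi_\omega(a)^*\Phi_\omega(a)$ for all $a\in M(A)$, so it is a $*$-homomorphism by Lemma~\ref{lem:ucp}(b). It satisfies $\Phi_\omega(\iota_S(z))=z$, so it is surjective. It satisfies $\Phi_\omega(P_T)=1$ for $T\in\omega$; if $T\notin\omega$, then $\mathbb N\setminus T\in\omega$ and $\Phi_\omega(P_T)=1-\Phi_\omega(P_{\mathbb N\setminus T})=0$. Finally, $\Phi_\omega|_A$ is not injective because $A$ is infinite-dimensional, so it is zero because $A$ is simple. This proves (i).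

If $d_n=1$ for all $n$, then $S=\mathbb N$ belongs to every free ultrafilter $\omega$, and $\Phi_\omega$ is a character of $M(A)$. As $A$ is simple, separable and infinite-dimensional, this proves Theorem~\ref{thm:A}. (For this purpose alone, the sets $T$ can be dropped from the argument, and no ultrafilter is needed.)
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
Let $S=\{n:d_n=d\}$ be infinite. By Posp\'{\i}\v{s}il's theorem, a countably infinite set carries $2^{2^{\aleph_0}}$ ultrafilters, of which only countably many are not free. Free ultrafilters on $S$ correspond bijectively to free ultrafilters on $\mathbb N$ that contain $S$, so there are $2^{2^{\aleph_0}}$ of the latter. Each $\Phi_\omega$ maps onto $M_d$, so it is a $d$-dimensional irreducible representation. If $\omega\ne\omega'$, there is $T\in\omega\setminus\omega'$, and $P_T$ lies in the kernel of $\Phi_{\omega'}$ but not in that of $\Phi_\omega$; so these representations are inequivalent.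

Conversely, the separable algebra $A$ acts faithfully and nondegenerately on a separable Hilbert space $\mathcal H$, and $M(A)\subset B(\mathcal H)$ has cardinality at most $2^{\aleph_0}$. So there are at most $(2^{\aleph_0})^{2^{\aleph_0}}=2^{2^{\aleph_0}}$ maps $M(A)\to M_d$.

For $d=1$, equivalence classes of irreducible representations are single characters. In the sequence $1;\,1,2;\,1,2,3;\dots$ every positive integer occurs infinitely often.
\end{proof}

\section{Traces}\label{sec:traces}

A \emph{tracial state} is a positive functional $\tau$ of norm one with $\tau(ab)=\tau(ba)$. For a positive functional $\tau$ on $A$ we have $\|\tau\|=\lim_n\tau(e_n)$, so we must compute traces of the $e_n$, and these depend only on ranks.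

\begin{lemma}\label{lem:trace}
Let $E$ be a Hermitian bundle of rank $r\ge1$ over a compact metrizable space $X$, and let $\tau$ be a bounded positive trace on $B=\Gamma(X,\operatorname{End}E)$. There is a finite measure $\nu$ on $X$ with $\tau(b)=\int_X\operatorname{tr}(b(x))\,d\nu(x)$, where $\operatorname{tr}$ is the unnormalized trace. In particular, $\tau(e)=\tau(1)\,r'/r$ for a projection $e$ of constant rank $r'$.
\end{lemma}

\begin{proof}
Define $\nu$ by $\int h\,d\nu=\tau(h1)/r$ for $h\in C(X)$. By a partition of unity, it suffices to treat $b\in C_0(U,M_r)\subset B$ for an open set $U$ over which $E$ is unitarily trivial. Let $\epsilon_{ij}$ be the matrix units of $M_r$, and write $h\in C_0(U)$ as $h=h_1h_2$ with $h_1,h_2\in C_0(U)$. For all $i,j,k$,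
\[
\tau(h\epsilon_{ij})=\tau(h_1\epsilon_{ik}\cdot h_2\epsilon_{kj})=\tau(h_2\epsilon_{kj}\cdot h_1\epsilon_{ik})=\delta_{ij}\,\tau(h\epsilon_{kk}).
\]
Averaging over $k$ gives $\tau(h\epsilon_{ij})=\delta_{ij}\,\tau(h1)/r=\int\operatorname{tr}(h\epsilon_{ij})\,d\nu$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(iii)]
Put $s_n=\sum_{k\le n}d_k2^{-k}$ and $s_\infty=\lim_ns_n\in(0,\infty]$. Dividing $r_n=2r_{n-1}+d_n$ by $2^n$ gives $2^{-n}r_n=s_n$. Each $\psi_j$ sends a projection of constant rank to a projection of twice that constant rank, so $\psi_{n,m}(e_n)$ has rank $2^{m-n}r_n$. By Lemma~\ref{lem:trace}, every bounded positive trace $\tau$ on $B_m$ satisfies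
\begin{equation}\label{eq:trace}
\tau(e_n)=\tau(e_m)\,\frac{2^{m-n}r_n}{r_m}=\tau(e_m)\,\frac{s_n}{s_m}\qquad(n\le m).
\end{equation}

Let $s_\infty=\infty$, and suppose that $\tau$ is a tracial state on $A$. Then $\tau(e_n)\le s_n/s_m$ for all $m\ge n$, so $\tau(e_n)=0$ for all $n$ and $\|\tau\|=0$, a contradiction.

Let $s_\infty<\infty$. Let $\tau_m$ be the normalized trace at some point of $X_m$, a tracial state of $B_m$. Extend it to $M(A)$ by Lemma~\ref{lem:ucp}(c) and restrict to $A$, and let $\tau$ be a weak$^*$ cluster point of $(\tau_m)$ in the unit ball of $A^*$. Then $\tau$ is positive. It is tracial on each $B_n$, because $\tau_m$ is for $m\ge n$, and so it is tracial on $A$ by density. By \eqref{eq:trace}, $\tau(e_n)=\lim_ms_n/s_m=s_n/s_\infty$, and hence $\|\tau\|=\lim_n\tau(e_n)=1$.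

For $d_n=1$ for all $n$, the series converges, and $A$ has a tracial state. For $d_n=1$ when $n$ is odd and $d_n=2^n$ when $n$ is even, the series diverges, and $A$ has none. In both cases $d=1$ occurs infinitely often, so $M(A)$ has a character by (ii).
\end{proof}

\section{Regular algebras}\label{sec:regular}

We recall the terms in Proposition~\ref{prop:C}. Of the Jiang--Su algebra $\mathcal Z$ we use only that it is unital, simple, nuclear and infinite-dimensional. Write $\mathcal K=\mathcal K(\ell^2)$. An algebra $B$ is \emph{stable} if $B\cong B\otimes\mathcal K$, and \emph{elementary} if it is isomorphic to the compact operators on some Hilbert space. The \emph{nuclear dimension} of $A$ is at most $N$ if for every finite $F\subset A$ and $\varepsilon>0$ there are a finite-dimensional C$^*$-algebra $G=G_0\oplus\dots\oplus G_N$ and completely positive maps $\alpha\colon A\to G$, $\beta\colon G\to A$ such that $\|\beta\alpha(a)-a\|<\varepsilon$ for $a\in F$, $\alpha$ is contractive, and each $\beta|_{G_i}$ is contractive and sends orthogonal positive elements to orthogonal elements. This notion enters only through the following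 theorem, due to Winter \cite{Winter} in the unital case and to Tikuisis \cite{Tikuisis} in general: a simple, separable, nonelementary C$^*$-algebra $A$ of finite nuclear dimension satisfies $A\cong A\otimes\mathcal Z$. We also use two standard facts: $M(M_k(A))=M_k(M(A))$, and for $B\ne0$ the map $c\mapsto1\otimes c$ embeds $M(C)$ unitally into $M(B\otimes C)$.

\begin{proof}[Proof of Proposition~\ref{prop:C}]
We may assume $A\ne0$. Let $\pi$ be a nonzero finite-dimensional representation of $M(A)$. Cutting down to the range of $\pi(1)\ne0$, we may assume that $\pi$ is unital.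

If $A\cong A\otimes\mathcal Z$, then $M(A)$ contains a unital copy of $\mathcal Z$. The restriction of $\pi$ to it is unital, hence nonzero, hence injective by simplicity. This is impossible, since $\mathcal Z$ is infinite-dimensional.

If $M_k(A)$ is stable, then $M_k(M(A))=M(M_k(A))$ contains a unital copy of $M(\mathcal K)=B(\ell^2)$, and with it isometries $s_1,s_2$ with $s_1^*s_2=0$. The representation $\mathrm{id}_{M_k}\otimes\pi$ of $M_k(M(A))$ is unital and acts on a nonzero finite-dimensional space. It sends $s_1,s_2$ to isometries, which are unitaries in finite dimensions, and the product of two unitaries on a nonzero space is not $0$. This is a contradiction.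

Now let $A$ be simple and separable with finite nuclear dimension, and suppose that $M(A)$ has a character. By the first part, $A\not\cong A\otimes\mathcal Z$, so $A$ is elementary by the theorem quoted above; by separability, $A\cong\mathcal K$ or $A\cong M_k$ for some $k$. The algebra $\mathcal K$ is stable, so it is excluded by the first part. For $A\cong M_k$, the simple algebra $M(A)=M_k$ has a character only if $k=1$.
\end{proof}

In particular, the algebras constructed above for which $M(A)$ has a character have infinite nuclear dimension, are not $\mathcal Z$-stable, and have no stable matrix amplification.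

\begin{thebibliography}{9}

\bibitem{Slides}
\emph{Are C$^*$-algebras determined by their linear and orthogonality structure?},
\texttt{http://hannesthiel.org/\allowbreak wp-content/\allowbreak slides/\allowbreak 2022\_05-OrthoDetermined.pdf}

\bibitem{Pedersen}
Pedersen, 1972.

\bibitem{RR}
Robert and R\o rdam, 2013.

\bibitem{Sakai}
Sakai, 1971.

\bibitem{Tikuisis}
Tikuisis, Math.\ Ann., 2014.

\bibitem{Winter}
Winter, Invent.\ Math., 2012.

\end{thebibliography}
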